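\title{Inverse limits of spheres with infinite inductive dimension}

\begin{abstract}
By a theorem of Pasynkov, the limit of an inverse system of polyhedra of dimension at most $1$ has large inductive dimension at most $1$. We show that the corresponding statement for polyhedra of dimension at most $n$ fails for every $n\ge 3$, and that no finite bound survives: there is an inverse system of $n$-spheres whose limit has covering dimension $n$ and infinite small and large inductive dimension. Assuming the continuum hypothesis, we also construct an inverse system of $2$-spheres whose limit is a continuum all of whose nondegenerate subcontinua have infinite inductive dimension. Both constructions iterate one operation, which replaces a point of $S^n$ by an $(n-1)$-cell on which prescribed sets accumulate.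
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout, spaces are Hausdorff and maps are continuous. A \emph{polyhedron} is the geometric realization of a finite simplicial complex; it is compact, and its dimension is the largest dimension of a simplex of the complex. An \emph{inverse system} $\{K_\sigma,\pi^\sigma_\varrho,\Sigma\}$ consists of a directed set $\Sigma$, spaces $K_\sigma$ for $\sigma\in\Sigma$, and bonding maps $\pi^\sigma_\varrho\colon K_\sigma\to K_\varrho$ for $\varrho\le\sigma$, with $\pi^\sigma_\sigma=\mathrm{id}$ and $\pi^\sigma_\varrho\pi^\tau_\sigma=\pi^\tau_\varrho$ whenever $\varrho\le\sigma\le\tau$. Its \emph{limit} is the subspace $K$ of $\prod_{\sigma}K_\sigma$ formed by the threads, the points $(x_\sigma)$ with $\pi^\sigma_\varrho(x_\sigma)=x_\varrho$ for $\varrho\le\sigma$. We write $\pi_\sigma\colon K\to K_\sigma$ for the projections.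

We shall meet three notions of dimension. Two of them measure a space by descent: a space is at most $m$-dimensional if its small pieces can be enclosed by boundaries that are at most $(m-1)$-dimensional. Write $\operatorname{Fr}U=\overline U\setminus U$ for the boundary of an open set $U$. The \emph{large inductive dimension} of a normal space $X$ is defined by $\operatorname{Ind}X=-1$ if and only if $X=\emptyset$, and $\operatorname{Ind}X\le m$ if for every closed $A\subset X$ and every open $V\supset A$ there is an open $U$ with $A\subset U\subset V$ and $\operatorname{Ind}\operatorname{Fr}U\le m-1$. The \emph{small inductive dimension} $\operatorname{ind}X$ is defined in the same way with a point $x$ in place of the closed set $A$. If $\operatorname{Ind}X\le m$ holds for no natural number $m$ we write $\operatorname{Ind}X=\infty$, and likewise for $\operatorname{ind}$. The third notion measures a space by its covers: the \emph{covering dimension} satisfies $\dim X\le m$ if every finite open cover of $X$ has a finite open refinement in which no point belongs to more than $m+1$ members.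

Pasynkov \cite{Pasynkov} proved that the limit $K$ of any inverse system of polyhedra of dimension at most $1$ satisfies $\operatorname{Ind}K\le1$. The book \cite{DT} asks whether the number $1$ can be replaced by an arbitrary natural number:

\begin{quote}
\emph{Let $n$ be a natural number and let $K$ be the limit of an inverse system of polyhedra of dimension at most $n$. Is $\operatorname{Ind}K\le n$?}
\end{quote}

The simplest cases suggest that the answer is yes. For $n=0$ the polyhedra are finite discrete sets, so $K$ is compact and has a base of clopen sets; a closed set $A$ inside an open set $V$ is covered by finitely many clopen sets contained in $V$, and their union has empty boundary. The case $n=1$ is Pasynkov's theorem. The same statement with $\dim$ in place of $\operatorname{Ind}$ holds for all $n$ (Lemma~\ref{lem:limits}(e) below). If $\Sigma$ is countable, then $K$ is compact and metrizable, and for such spaces the three dimensions coincide; so a counterexample needs an uncountable index set.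

It is instructive to try the obvious induction on $n$. Given a closed set $A$ inside an open set $V\subset K$, some projection $\pi_\sigma$ sends $A$ and $K\setminus V$ to disjoint sets. Let $U$ be the interior of the union of those simplices of a fine subdivision of $K_\sigma$ that meet $\pi_\sigma(A)$. Then $A\subset\pi_\sigma^{-1}(U)\subset V$, the boundary $\operatorname{Fr}U$ lies in the $(n-1)$-skeleton, and the boundary of $\pi_\sigma^{-1}(U)$ lies in $\pi_\sigma^{-1}(\operatorname{Fr}U)$, the limit of the sets $(\pi^\tau_\sigma)^{-1}(\operatorname{Fr}U)$, $\tau\ge\sigma$. To continue one needs these preimages to be polyhedra of dimension at most $n-1$, and nothing forces this. Our examples exploit exactly this point.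

\begin{theorem}\label{thm:A}
For every $n\ge3$ there is an inverse system of polyhedra, each homeomorphic to the sphere $S^n$ and hence of dimension $n$, whose limit $K$ satisfies $\operatorname{ind}K=\operatorname{Ind}K=\infty$. Moreover $\dim K=n$.
\end{theorem}

Theorem~\ref{thm:A} is proved in ZFC, and its case $n=3$ already answers the question in the negative. For the remaining value $n=2$ we use the continuum hypothesis (CH). A \emph{continuum} is a compact connected space; it is \emph{nondegenerate} if it has more than one point.

\begin{theorem}\label{thm:B}
Assume CH. There is an inverse system of $2$-spheres, indexed by $\omega_1$, whose limit $K$ is a continuum such that every nondegenerate subcontinuum $E\subset K$, in particular $E=K$, satisfies $\operatorname{ind}E=\operatorname{Ind}E=\infty$.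
\end{theorem}

Consequently, if ZFC is consistent, the positive answer for $n=2$ cannot be proved in ZFC. Whether it fails for $n=2$ in ZFC alone we do not settle.

Here is the mechanism for $n=3$. In $S^3$ the descent that computes $\operatorname{ind}$ passes from the space to a surface, from the surface to a curve, from the curve to a finite set, and stops. Now replace a point $z$ of a curve $\Gamma$ by a two-dimensional disk $X$, in such a way that the new space is again a $3$-sphere and $\Gamma\setminus\{z\}$ accumulates on all of $X$. A closed set lying over $\Gamma$ then contains $X$: the descent has been thrown back from dimension $1$ to dimension $2$. A closed set that separates two points of the disk $X$ is uncountable. If every uncountable compact subset of $X$ is treated as $\Gamma$ was, and so on in the new disks, the descent never ends. For $n=2$ the set $X$ is an arc, a single point separates it, and a different device is needed.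

Section~\ref{sec:prelim} collects the general facts we use, Section~\ref{sec:blowup} constructs the replacement of a point by a cell, and Sections~\ref{sec:tree} and~\ref{sec:CH} prove the two theorems. The proof of Theorem~\ref{thm:A} does not use Section~\ref{sec:CH}.

\section{Preliminaries}\label{sec:prelim}

\subsection{A criterion for infinite inductive dimension}

If $X$ is closed in $Y$, then $\operatorname{ind}X\le\operatorname{ind}Y$. This follows by induction on $\operatorname{ind}Y$, because for $U$ open in $Y$ the boundary of $U\cap X$ in $X$ is a closed subset of the boundary of $U$ in $Y$. If $X$ is compact, then $\operatorname{ind}X\le\operatorname{Ind}X$; take $A=\{x\}$ in the definition of $\operatorname{Ind}$ and apply induction to the compact set $\operatorname{Fr}U$. So in both theorems it suffices to show that $\operatorname{ind}$ is infinite, and the following lemma says what a descent that never ends must look like.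

\begin{lemma}\label{lem:reproduce}
Let $\mathcal L$ be a family of nonempty closed subsets of a space $K$. Suppose that every $P\in\mathcal L$ has a closed subset $P'$, a point $\kappa\in P'$ and an open neighborhood $V$ of $\kappa$ in $P'$ such that, for every set $U$ open in $P'$ with $\kappa\in U\subset V$, the boundary of $U$ in $P'$ contains a member of $\mathcal L$. Then $\operatorname{ind}P=\infty$ for every $P\in\mathcal L$.
\end{lemma}

\begin{proof}
We show by induction on $m\ge-1$ that no $P\in\mathcal L$ has $\operatorname{ind}P\le m$. For $m=-1$ this holds because $P\ne\emptyset$. If $m\ge0$ and $\operatorname{ind}P\le m$, then $\operatorname{ind}P'\le m$, so some $U$ with $\kappa\in U\subset V$ has a boundary of $\operatorname{ind}$ at most $m-1$. That boundary contains a member of $\mathcal L$ as a closed subset, and this member has $\operatorname{ind}$ at most $m-1$, contrary to the inductive hypothesis.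
\end{proof}

\subsection{Limits of compact spaces}

A map $f\colon X\to Y$ between compact spaces is closed, and so is its restriction $f^{-1}(Y_0)\to Y_0$ for every $Y_0\subset Y$. In particular, if every point of $Y_0$ has exactly one preimage, then $f^{-1}(Y_0)\to Y_0$ is a homeomorphism.

\begin{lemma}\label{lem:limits}
Let $K$ be the limit of an inverse system $\{K_\sigma,\pi^\sigma_\varrho,\Sigma\}$ of nonempty compact spaces.
\begin{itemize}
\item[(a)] $K$ is compact, and the sets $\pi_\sigma^{-1}(O)$ with $O$ open in $K_\sigma$ form a base of $K$.
\item[(b)] If $A,B\subset K$ are closed and disjoint, then there is $\sigma$ with $\pi_\tau(A)\cap\pi_\tau(B)=\emptyset$ for all $\tau\ge\sigma$.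
\item[(c)] If $A\subset K$ is closed, $e\in K$, and $\pi_\tau(e)\in\pi_\tau(A)$ for all $\tau$ above some index, then $e\in A$.
\item[(d)] If the bonding maps are surjective, then so are the projections; if moreover all $K_\sigma$ are continua, then $K$ is a continuum.
\item[(e)] If $\dim K_\sigma\le n$ for all $\sigma$, then $\dim K\le n$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) $K$ is closed in the product. A finite intersection of sets $\pi_{\sigma_i}^{-1}(O_i)$ equals $\pi_\tau^{-1}\bigl(\bigcap_i(\pi^\tau_{\sigma_i})^{-1}(O_i)\bigr)$ for any $\tau$ above all $\sigma_i$.

(b) The sets $\{(a,b)\in A\times B:\pi_\sigma a=\pi_\sigma b\}$ are compact, decrease as $\sigma$ increases, and have empty intersection since $A\cap B=\emptyset$. As $\Sigma$ is directed, one of them is empty, and then so are all later ones.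

(c) Otherwise (b) applies to $A$ and $\{e\}$.

(d) Let $x\in K_\sigma$. For $\tau\ge\sigma$ the set of points $y$ of the product with $y_\sigma=x$ and $\pi^\tau_\varrho(y_\tau)=y_\varrho$ for all $\varrho\le\tau$ is compact and nonempty, and it decreases with $\tau$; a point common to all these sets is a thread through $x$. If $K$ were the union of disjoint nonempty closed sets $A$ and $B$, then by (b) some $K_\tau=\pi_\tau(A)\cup\pi_\tau(B)$ would be disconnected.

(e) By (a), compactness and directedness, a finite open cover of $K$ is refined by a cover $\pi_\sigma^{-1}(O_1),\dots,\pi_\sigma^{-1}(O_k)$ with a single $\sigma$. The closed subspace $\pi_\sigma(K)$ of $K_\sigma$ has $\dim\le n$, so its cover by the traces of the $O_i$ has a finite open refinement in which no point lies in more than $n+1$ members. Pull this refinement back by $\pi_\sigma$.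
\end{proof}

If every $K_\sigma$ is homeomorphic to $S^n$, choose homeomorphisms $h_\sigma$ from $K_\sigma$ onto the boundary of an $(n+1)$-simplex. The maps $h_\varrho\pi^\sigma_\varrho h_\sigma^{-1}$ are the bonding maps of a system of $n$-dimensional polyhedra whose limit is homeomorphic to $K$. So we may work with topological spheres.

\subsection{Compact metrizable spaces}

A \emph{perfect set} is a nonempty closed set without isolated points. We use the following textbook facts. A compact metrizable space has at most $\mathfrak c=2^{\aleph_0}$ closed subsets and at most countably many isolated points, and each of its open subsets is a countable union of compact sets. An uncountable compact metrizable space has cardinality $\mathfrak c$ and contains a perfect set. A nondegenerate metrizable continuum is perfect, and it is uncountable because the distance from a fixed point maps it onto an interval.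

An \emph{$m$-cell with boundary sphere} is a pair $(b,\partial b)$ homeomorphic to the pair (closed unit ball of $\mathbb R^m$, unit sphere). A homeomorphism $h$ between the boundary spheres of two $m$-cells extends to a homeomorphism of the cells by \emph{coning}: in unit-ball coordinates, $tu\mapsto t\,h(u)$ for $\|u\|=1$ and $0\le t\le1$.

A map $f\colon X\to Y$ of compact metrizable spaces is a \emph{near-homeomorphism} if it is a uniform limit of homeomorphisms of $X$ onto $Y$; then in particular $X\cong Y$. A uniform limit $f$ of surjections $f_i$ is surjective: if $y=f_i(x_i)$ and $x$ is a cluster point of the $x_i$, then $f(x)=y$. A composition $fg$ of near-homeomorphisms is one: if $h$ is close to $f$ and $k$ is close to $g$, then $d(fg,hk)\le d(fg,fk)+d(fk,hk)$ is small by uniform continuity of $f$.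

\section{Blowing up a point to a cell}\label{sec:blowup}

Fix $n\ge2$. We first collapse a flat disk in $\mathbb R^n$ to the origin by an explicit map. Let
\[
X_0=\{x\in\mathbb R^n: x_n=0,\ \|x\|\le1\},\qquad \delta(x)=\operatorname{dist}(x,X_0),
\]
\[
\mathbb B_r=\{x:\|x\|\le r\},\qquad \mathbb D_r=\{x:\delta(x)\le r\},
\]
and put $\varphi(x)=\delta(x)\,x/\|x\|$ for $x\ne0$ and $\varphi(0)=0$. Thus $\varphi$ preserves every ray from the origin and $\|\varphi(x)\|=\delta(x)$. Since $\|x\|-1\le\delta(x)\le\|x\|$, the map $\varphi$ is continuous at $0$ and extends to the one-point compactification $\mathbb R^n\cup\{\infty\}\cong S^n$ by $\varphi(\infty)=\infty$.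

The distance from a convex set is a convex function. So for a unit vector $u$ the function $f(s)=\delta(su)$, $s\ge0$, is convex, nonnegative, zero at $0$ and unbounded. Its zero set is an interval $[0,s_u]$, and for $s_u\le s<t$ convexity gives $f(s)\le\frac{s-s_u}{t-s_u}f(t)<f(t)$; hence $f$ increases strictly from $0$ to $\infty$ on $[s_u,\infty)$. It follows that $\varphi^{-1}(0)=X_0$, that every point other than $0$ has exactly one preimage, and that $\varphi^{-1}(\mathbb B_r)=\mathbb D_r$. Moreover, for $r>0$ the pair $(\mathbb D_r,\{\delta=r\})$ is an $n$-cell with boundary sphere: $u\mapsto\varphi^{-1}(ru)$ is a homeomorphism of the unit sphere onto $\{\delta=r\}$ that preserves rays, and $tu\mapsto t\,\varphi^{-1}(ru)$, $0\le t\le1$, is a continuous bijection of the unit ball onto $\mathbb D_r$.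

The collapse $\varphi$ alone does not make anything accumulate on $X_0$. A twist does.

\begin{example}\label{ex:spiral}
Let $n=2$ and $\mathbb R^2=\mathbb C$, so that $X_0=[-1,1]$. Let $C_\theta=\{se^{i\theta}:0\le s\le1\}$ be a radial segment.

\emph{Without a twist.} The set $\varphi^{-1}(C_\theta\setminus\{0\})$ is a half-open segment on the same ray, and its closure meets $X_0$ in one point: in $0$ if $\sin\theta\ne0$, and in $\pm1$ otherwise, because $\varphi^{-1}(\pm s)=\pm(1+s)$. In particular $C_0$ and $C_\pi$ meet at $0$, while the closures of $\varphi^{-1}(C_0\setminus\{0\})$ and $\varphi^{-1}(C_\pi\setminus\{0\})$ are disjoint.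

\emph{With a twist.} Let $p(x)=e^{-i/\delta(x)}\varphi(x)$ for $x\notin X_0$ and $p(X_0)=\{0\}$. This is $\varphi$ followed by a homeomorphism of $\mathbb C$ that rotates the circle of radius $s$ by the angle $-1/s$. We claim that every $d\in X_0$ lies in the closure of $p^{-1}(C_\theta\setminus\{0\})$, for every $\theta$. The point $d+is$ with $s>0$ has $\delta(d+is)=s$, and its argument $\alpha(s)\in(0,\pi)$ depends continuously on $s$. So $p(d+is)=s\,e^{i(\alpha(s)-1/s)}$, which lies in $C_\theta$ whenever $s\le1$ and $1/s-\alpha(s)+\theta\in2\pi\mathbb Z$. The left side is continuous in $s$ and tends to $\infty$ as $s\to0$, so this happens for arbitrarily small $s$. Two radial segments, which meet in one point, have been replaced by two spirals whose closures share the whole arc $X_0$ (Figure~\ref{fig:spiral}).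
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.2]
\draw[very thick] (-1,0)--(1,0);
\draw[domain=0:900,samples=200,smooth,variable=\t]
  plot ({(1+exp(-\t/350))*cos(\t)},{exp(-\t/350)*sin(\t)});
\draw[dashed,domain=0:900,samples=200,smooth,variable=\t]
  plot ({-(1+exp(-\t/350))*cos(\t)},{-exp(-\t/350)*sin(\t)});
\draw[->] (2.4,0)--node[above]{$p$}(3.1,0);
\draw (4.6,0)--node[above]{$C_0$}(5.6,0);
\draw[dashed] (4.6,0)--node[above]{$C_\pi$}(3.6,0);
\fill (4.6,0) circle (1.2pt) node[below]{$0$};
\end{tikzpicture}
\caption{A twisted collapse $p$ of the plane (schematic). The thick arc on the left is mapped to the point $0$, and $p$ is injective elsewhere. The segments $C_0$ (solid) and $C_\pi$ (dashed) meet only at $0$; the preimages of $C_0\setminus\{0\}$ and $C_\pi\setminus\{0\}$ are spirals, and both accumulate on the whole arc.}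
\label{fig:spiral}
\end{figure}

In the example a uniform twist works because a segment meets every small circle. In general the prescribed sets may be as thin as sequences converging to the point, so we choose the rotations point by point.

\begin{lemma}\label{lem:blowup}
Let $n\ge2$, $M\cong S^n$, $z\in M$, and let $\mathcal F$ be a nonempty countable family of subsets of $M$ with $z\in\overline{C\setminus\{z\}}$ for all $C\in\mathcal F$. There are a space $M'\cong S^n$ and a surjection $p\colon M'\to M$ with the following properties.
\begin{itemize}
\item[(a)] $X=p^{-1}(z)$ is an $(n-1)$-cell, and every point of $M\setminus\{z\}$ has exactly one preimage.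
\item[(b)] $X\subset\overline{p^{-1}(C\setminus\{z\})}$ for every $C\in\mathcal F$.
\item[(c)] Every neighborhood of $z$ contains a closed set $b$ with a closed subset $\partial b$ such that $b\setminus\partial b$ is an open neighborhood of $z$ in $M$ and both $(b,\partial b)$ and $(p^{-1}(b),p^{-1}(\partial b))$ are $n$-cells with boundary spheres.
\end{itemize}
\end{lemma}

We call $p$ a \emph{blow-up of $M$ at $z$ along $\mathcal F$}, with \emph{center} $z$ and \emph{core} $X$.

\begin{proof}
We may assume $M=\mathbb R^n\cup\{\infty\}$ and $z=0$, and we take $M'=\mathbb R^n\cup\{\infty\}$. Let $\Delta$ be a countable dense subset of $X_0$, and let $k\mapsto(C_k,d_k)$, $k\ge0$, be a sequence in $\mathcal F\times\Delta$ that takes every value infinitely often. Since $0$ is a limit point of every member of $\mathcal F$, we can choose $y_k\in C_k\setminus\{0,\infty\}$ such that $s_k=\|y_k\|$ decreases strictly to $0$. We want $y_k$ to have the preimage $a_k=d_k+s_ke_n$, where $e_n$ is the last basis vector. As $d_k\in X_0\subset\{x_n=0\}$, we have $\delta(a_k)=s_k$, so $\varphi(a_k)$ and $y_k$ have the same norm $s_k$.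

For $n\ge2$ the group $SO(n)$ acts transitively on each sphere about the origin and is path connected. Choose $R_k\in SO(n)$ with $R_ky_k=\varphi(a_k)$, and define $R\colon(0,\infty)\to SO(n)$ to be $R_0$ on $[s_0,\infty)$ and a path from $R_{k+1}$ to $R_k$ on $[s_{k+1},s_k]$. The map $\Psi(x)=R(\|x\|)x$, with $\Psi(0)=0$ and $\Psi(\infty)=\infty$, preserves norms, so it is continuous also at $0$ and $\infty$; its inverse $x\mapsto R(\|x\|)^{-1}x$ is of the same kind. Put $p=\Psi^{-1}\varphi$.

Property (a), with $X=X_0$, follows from the properties of $\varphi$. For (b), note that $p(a_k)=\Psi^{-1}(R_ky_k)=y_k$. Given $C\in\mathcal F$ and $d\in\Delta$, there are infinitely many $k$ with $(C_k,d_k)=(C,d)$, and along them $a_k\in p^{-1}(C\setminus\{0\})$ and $a_k\to d$. So the closed set $\overline{p^{-1}(C\setminus\{0\})}$ contains $\Delta$, hence $X_0$. For (c) take $b=\mathbb B_r$ and $\partial b=\{\|x\|=r\}$ with $r$ small; since $\|p(x)\|=\delta(x)$, the preimages are $\mathbb D_r$ and $\{\delta=r\}$.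
\end{proof}

For $n=1$ the construction is empty: the core would be a single point.

A blow-up changes the sphere only near its center, so it can be carried out on any space that looks like $M$ near $z$. The next lemma makes this precise by means of a fiber product.

\begin{lemma}\label{lem:pullback}
Let $p\colon M'\to M$ be a blow-up with center $z$. Let $Y$ be a compact metrizable space and $\rho\colon Y\to M$ a map such that every point of some neighborhood $\Omega$ of $z$ has exactly one $\rho$-preimage. Let $Y'=\{(y,w)\in Y\times M':\rho(y)=p(w)\}$. Then the first projection $f\colon Y'\to Y$ is a near-homeomorphism. In particular, $p$ is a near-homeomorphism.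
\end{lemma}

\begin{proof}
Let $\varepsilon>0$, let $\hat z$ be the preimage of $z$ in $Y$, and let $O$ be the open ball of radius $\varepsilon/2$ about $\hat z$. The set $\Omega\setminus\rho(Y\setminus O)$ is a neighborhood of $z$; choose $(b,\partial b)$ in it as in Lemma~\ref{lem:blowup}(c). Put $\hat b=\rho^{-1}(b)$ and $\partial\hat b=\rho^{-1}(\partial b)$. Then $\hat b\subset O$, and $\rho$ maps $(\hat b,\partial\hat b)$ homeomorphically onto $(b,\partial b)$. Cover $Y'$ by the compact sets
\[
F_1=\{(y,w)\in Y':\rho(y)\notin b\setminus\partial b\},\qquad F_2=\{(y,w)\in Y':\rho(y)\in b\}.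
\]
On $F_1$ we have $\rho(y)\ne z$, so $y$ determines $w$, and $f$ maps $F_1$ homeomorphically onto $Y\setminus(\hat b\setminus\partial\hat b)$ and $F_1\cap F_2$ onto $\partial\hat b$. On $F_2$ we have $p(w)\in\Omega$, so $w$ determines $y$, and the second projection maps $(F_2,F_1\cap F_2)$ homeomorphically onto $(p^{-1}(b),p^{-1}(\partial b))$. Thus $(F_2,F_1\cap F_2)$ is an $n$-cell with boundary sphere, and the homeomorphism $f\colon F_1\cap F_2\to\partial\hat b$ extends by coning to a homeomorphism $g\colon F_2\to\hat b$. The map $h$ equal to $f$ on $F_1$ and to $g$ on $F_2$ is a continuous bijection $Y'\to Y$ of compact spaces, hence a homeomorphism. It differs from $f$ only on $F_2$, where both maps take values in $O$; so $h$ is within $\varepsilon$ of $f$.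

For the last statement take $Y=M$ and $\rho=\mathrm{id}$: then $w\mapsto(p(w),w)$ identifies $M'$ with $Y'$ and $p$ with $f$.
\end{proof}

\section{A tree of blow-ups: proof of Theorem~\ref{thm:A}}\label{sec:tree}

Fix $n\ge3$. We must blow up a point of every uncountable compact subset of a core, and there are $\mathfrak c$ such subsets, while every stage of the system has to remain a sphere. We therefore perform the blow-ups independently of each other, index them by a tree, and take as stages the fiber products of finitely many of them. For this the centers must be distinct: the fiber product of two blow-ups of $M$ with the same center contains the product of their cores, a cell of dimension $2n-2>n$, so it is not an $n$-sphere.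

\subsection{The construction}

We define recursively a set $\mathcal T$ of finite sequences, called \emph{nodes}. To every node $s$ we attach a space $M_s\cong S^n$, a closed set $X_s\subset M_s$, a reserved point $a_s\in X_s$, and a set of centers $B_s\subset X_s\setminus\{a_s\}$. We write $sz$ for the sequence $s$ followed by the entry $z$, and $t^-$ for the sequence obtained from $t\ne\emptyset$ by deleting its last entry. To every node $t\ne\emptyset$ we attach a blow-up $p_t\colon M_t\to M_{t^-}$.

The empty sequence is a node, and $M_\emptyset=X_\emptyset=S^n$. Suppose $s$ is a node and $M_s$, $X_s$ are defined, with $X_s$ a sphere or an $(n-1)$-cell. Fix $a_s\in X_s$, and let $\mathcal C_s$ be the family of all uncountable compact subsets of $X_s$. Well-order $\mathcal C_s$ in the order type of its cardinality, which is at most $\mathfrak c$, so that every member has fewer than $\mathfrak c$ predecessors. Each $C\in\mathcal C_s$ has $\mathfrak c$ points that are not isolated in $C$. Hence we can choose recursively \emph{pairwise distinct} points $z_C\in C\setminus\{a_s\}$, $C\in\mathcal C_s$, with $z_C$ not isolated in $C$. Let $B_s=\{z_C:C\in\mathcal C_s\}$.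 The successors of $s$ in $\mathcal T$ are the sequences $sz$ with $z\in B_s$. For $z\in B_s$ there is exactly one $C\in\mathcal C_s$ with $z=z_C$; let $p_{sz}\colon M_{sz}\to M_s$ be a blow-up at $z$ along $\{C\}$, and let $X_{sz}=p_{sz}^{-1}(z)$ be its core. Thus
\begin{equation}\label{eq:catch}
X_{sz_C}\subset\overline{p_{sz_C}^{-1}(C\setminus\{z_C\})}\qquad(C\in\mathcal C_s).
\end{equation}

Write $r\le s$ if $r$ is an initial segment of $s$. A \emph{subtree} is a nonempty set $R\subset\mathcal T$ that contains all initial segments of its members. For a subtree $R$ put
\[
M_R=\Bigl\{(v_t)\in\prod_{t\in R}M_t:\ p_t(v_t)=v_{t^-}\ \text{for all}\ t\in R\setminus\{\emptyset\}\Bigr\},\qquad K=M_{\mathcal T}.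
\]
These spaces are compact, and $M_R$ is metrizable for finite $R$. For subtrees $R\subset R'$ the restriction map $M_{R'}\to M_R$ is surjective: the missing coordinates $v_t$ are chosen in $p_t^{-1}(v_{t^-})\ne\emptyset$ by induction on the length of $t$. The finite subtrees are directed by inclusion, and the spaces $M_R$, $R$ finite, with the restriction maps form an inverse system. Its limit is $K$: the map $v\mapsto(v|R)_R$ is a continuous bijection of $K$ onto the space of threads, since every node $t$ lies in the finite subtree $\{r:r\le t\}$. We write $\pi_R\colon K\to M_R$ for the projections and $\rho_s\colon K\to M_s$ for the coordinate maps.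

For $u\in M_s$ and $r\le s$ let $u_r\in M_r$ be the image of $u$ under the composition of the blow-ups from $s$ down to $r$. The points $u_r$ form a point of $M_{\{r:r\le s\}}$, so for every subtree $R\ni s$ each $u\in M_s$ is the $s$-coordinate of some point of $M_R$.

\subsection{Fibers of the coordinate maps}

All centers at a node $t$ lie in $X_t$. This has the following consequence, which controls all fibers.
\begin{itemize}
\item[($*$)] Let $tz$ be a node and $y\in M_t$. If $y\ne z$, then $y$ has exactly one preimage under $p_{tz}$, and it lies outside $X_{tz}$. If $y\notin X_t$, then $y\ne z$.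
\end{itemize}
So a point that once misses a center is never blown up further along that branch. Let $R$ be a subtree and $s\in R$. A point $u\in M_s$ can have several preimages in $M_R$ only if it lies over the center of a blow-up in $R$ that is not one of those leading to $M_s$. Accordingly, we call $u\in M_s$ \emph{$R$-critical} if there is a node $rz\in R$ with $r\le s$, $rz\not\le s$ and $u_r=z$.

\begin{lemma}\label{lem:fibers}
Let $R$ be a subtree and $s\in R$.
\begin{itemize}
\item[(a)] If $u\in M_s$ is not $R$-critical, there is exactly one $v\in M_R$ with $v_s=u$.
\item[(b)] A point $x\in X_s$ is $R$-critical if and only if $x\in B_s$ and $sx\in R$.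
\item[(c)] If $R$ is finite, then $M_s$ has only finitely many $R$-critical points.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Existence was noted above. Let $v\in M_R$ with $v_s=u$. For $r\le s$ we have $v_r=u_r$. We show by induction on the length that for $t\in R$ with $t\not\le s$ the coordinate $v_t$ is determined by $u$ and lies outside $X_t$. Write $t=t^-z$. If $t^-\le s$, then $v_{t^-}=u_{t^-}\ne z$ because $u$ is not $R$-critical. If $t^-\not\le s$, then by induction $v_{t^-}$ is determined by $u$ and lies outside $X_{t^-}$. In both cases ($*$) applies.

(b) For a node $t\ne\emptyset$, the map $p_t$ sends $X_t$ to the last entry of $t$, which lies in $X_{t^-}$. Going down from $s$, we see that for $x\in X_s$ and $r\le s$, $r\ne s$, the point $x_r$ is the entry of $s$ that follows $r$. So $x_r=z$ implies $rz\le s$, and no such $r$ makes $x$ critical. For $r=s$ the condition reads $sx\in R$, which includes $x\in B_s$.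

(c) There are finitely many nodes $rz\in R$ with $r\le s$ and $rz\not\le s$. For each of them we show that exactly one $u\in M_s$ has $u_r=z$. This is trivial if $r=s$. Otherwise $rz'\le s$ for some $z'\ne z$, and ($*$), applied repeatedly along the nodes from $rz'$ to $s$, shows that $z$ has exactly one preimage at each of them, lying outside the core.
\end{proof}

\begin{proposition}\label{prop:spheres}
For every finite subtree $R$ we have $M_R\cong S^n$, and for finite subtrees $R\subset R'$ the restriction map $M_{R'}\to M_R$ is a near-homeomorphism.
\end{proposition}

\begin{proof}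
We have $M_{\{\emptyset\}}=S^n$. One passes from $R$ to $R'$ through subtrees by adding the missing nodes one at a time in the order of their lengths, so it suffices to treat $R'=R\cup\{sz\}$ with $s\in R$ and $sz\notin R$. Let $\rho\colon M_R\to M_s$ be the $s$-coordinate and $N$ the set of $R$-critical points of $M_s$. By Lemma~\ref{lem:fibers}, $N$ is finite, $z\notin N$ because $z\in X_s$ and $sz\notin R$, and every point of the neighborhood $\Omega=M_s\setminus N$ of $z$ has exactly one $\rho$-preimage. Since $M_{R'}=\{(v,w)\in M_R\times M_{sz}:\rho(v)=p_{sz}(w)\}$, Lemma~\ref{lem:pullback} applies.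
\end{proof}

So $K$ is the limit of an inverse system of $n$-spheres. Many fibers of $\rho_s\colon K\to M_s$ are large, yet the next lemma shows that $\rho_s$ almost preserves disjointness of closed sets.

\begin{lemma}\label{lem:overlap}
If $A,B\subset K$ are closed and disjoint, then $\rho_s(A)\cap\rho_s(B)$ is finite for every node $s$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:limits}(b) there is a finite subtree $R\ni s$ with $\pi_R(A)\cap\pi_R(B)=\emptyset$. A point $u\in\rho_s(A)\cap\rho_s(B)$ is the $s$-coordinate of a point of $\pi_R(A)$ and of a point of $\pi_R(B)$. These two points of $M_R$ differ, so $u$ is $R$-critical by Lemma~\ref{lem:fibers}(a). Apply Lemma~\ref{lem:fibers}(c).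
\end{proof}

\subsection{Large sets}

Call a closed set $P\subset K$ \emph{large} if $\rho_s(P)\cap X_s$ is uncountable for some node $s$. The space $K$ itself is large, since $\rho_\emptyset(K)=S^n=X_\emptyset$. We verify the hypothesis of Lemma~\ref{lem:reproduce} for the family of large sets. First, a large set covers a whole core.

\begin{lemma}\label{lem:swallow}
If $P\subset K$ is large, then $X_t\subset\rho_t(P)$ for some node $t\ne\emptyset$.
\end{lemma}

\begin{proof}
Let $C=\rho_s(P)\cap X_s$ be uncountable. It is compact, so $C\in\mathcal C_s$; put $z=z_C$ and $t=sz$. Let $y\in C\setminus\{z\}$ and choose $v\in P$ with $v_s=y$. Then $v_t$ is the unique point of $p_t^{-1}(y)$. Hence $p_t^{-1}(C\setminus\{z\})\subset\rho_t(P)$. As $\rho_t(P)$ is closed, \eqref{eq:catch} gives $X_t\subset\rho_t(P)$.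
\end{proof}

Second, a core cannot be separated by a countable set. This is the only place where $n\ge3$ is used; for $n=2$ the core is an arc, and the statement fails.

\begin{lemma}\label{lem:cell}
Let $X$ be an $m$-cell with $m\ge2$, and let $G_0,H_0$ be disjoint nonempty open subsets of $X$. Then $T=X\setminus(G_0\cup H_0)$ is uncountable.
\end{lemma}

\begin{proof}
Let $X$ be the unit ball of $\mathbb R^m$, and take $a\in G_0$, $b\in H_0$. As $m\ge2$, there is $c\in X$ not on the line through $a$ and $b$. In the plane through $a,b,c$ choose affine coordinates with $a=(-1,0)$, $b=(1,0)$, $c=(0,1)$. For $0<\lambda\le1$ let $\Lambda_\lambda$ be the graph of $\xi\mapsto\lambda(1-|\xi|)$ over $[-1,1]$. It lies in the triangle $abc$, hence in the convex set $X$; it is an arc from $a$ to $b$; and two different arcs $\Lambda_\lambda$ meet only in $a$ and $b$. Each $\Lambda_\lambda$ is connected and meets both $G_0$ and $H_0$, so it contains a point of $T$, and that point is neither $a$ nor $b$. These points are pairwise distinct.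
\end{proof}

\begin{proposition}\label{prop:large}
The family of large sets satisfies the hypothesis of Lemma~\ref{lem:reproduce}. Hence every large set $P\subset K$ has $\operatorname{ind}P=\infty$.
\end{proposition}

\begin{proof}
Let $P$ be large, let $t$ be as in Lemma~\ref{lem:swallow}, and put $P'=P\cap\rho_t^{-1}(X_t)$. Let $\rho\colon P'\to X_t$ be the restriction of $\rho_t$; it is a closed surjection onto an $(n-1)$-cell. The plan is to push a separation of $P'$ down to $X_t$ and to apply Lemma~\ref{lem:cell} there.

To push a neighborhood of $\kappa$ down to a nonempty open set, we need $\kappa$ to be a whole fiber; this is the purpose of the reserved point $a=a_t$. Since $a\notin B_t$, Lemma~\ref{lem:fibers}(a),(b) with $R=\mathcal T$ shows that $\rho_t^{-1}(a)$ is a single point $\kappa$, and $\kappa\in P'$ because $\rho$ is onto. Choose $b\in X_t\setminus\{a\}$ and a closed neighborhood $D$ of $b$ in $X_t$ with $a\notin D$, and let $V=P'\setminus\rho^{-1}(D)$, an open neighborhood of $\kappa$ in $P'$.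

Let $U$ be open in $P'$ with $\kappa\in U\subset V$. Closures and boundaries are taken in $P'$. Put $H=P'\setminus\overline U$, so that $\operatorname{Fr}U=P'\setminus(U\cup H)$, and let
\[
G_0=\{x\in X_t:\rho^{-1}(x)\subset U\},\qquad H_0=\{x\in X_t:\rho^{-1}(x)\subset H\}.
\]
These sets are open, being the complements of $\rho(P'\setminus U)$ and $\rho(P'\setminus H)$, and disjoint, since the fibers of $\rho$ are nonempty. We have $a\in G_0$. The open set $\rho^{-1}(\operatorname{int}D)$ misses $U$, hence misses $\overline U$, so $b\in H_0$. By Lemma~\ref{lem:cell} with $m=n-1\ge2$, the compact set $T=X_t\setminus(G_0\cup H_0)$ is uncountable.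

A point of $T$ need not lie in $\rho(\operatorname{Fr}U)$: its fiber might be split between $U$ and $H$. We show that this happens for countably many points only. Let $C$ be a compact subset of $T\setminus\rho(\operatorname{Fr}U)$, and put $A=\rho^{-1}(C)\setminus H$ and $B=\rho^{-1}(C)\setminus U$. These sets are closed in $K$. As $\rho^{-1}(C)$ misses $\operatorname{Fr}U$, we have $A\subset U$ and $B\subset H$, so $A\cap B=\emptyset$. For $x\in C$ we have $x\notin H_0$ and $x\notin G_0$, which says that $\rho^{-1}(x)$ meets $A$ and meets $B$. Thus $C\subset\rho_t(A)\cap\rho_t(B)$, and $C$ is finite by Lemma~\ref{lem:overlap}. The set $T\setminus\rho(\operatorname{Fr}U)$ is open in the compact metrizable space $T$, so it is a countable union of compact sets, each of them finite. Since $T$ is uncountable, $\rho_t(\operatorname{Fr}U)$ is an uncountable subset of $X_t$. So the closed set $\operatorname{Fr}U$ is large.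
\end{proof}

\subsection{End of the proof}

By Proposition~\ref{prop:spheres}, $K$ is the limit of a system of $n$-spheres, which we may take to be polyhedra. Since $K$ is large, $\operatorname{ind}K=\infty$ by Proposition~\ref{prop:large}, and therefore $\operatorname{Ind}K=\infty$.

We have $\dim K\le n$ by Lemma~\ref{lem:limits}(e). For the reverse inequality we use \v{C}ech cohomology. For a compact space $Y$, the group $\check H^n(Y;\mathbb Z)$ is the direct limit of the groups $H^n$ of the nerves of the finite open covers of $Y$. It agrees with simplicial cohomology on polyhedra, homotopic maps induce the same homomorphism, and it is continuous: the cohomology of an inverse limit of compact spaces is the direct limit of their cohomology groups. If $\dim Y\le n-1$, every finite open cover has a refinement whose nerve has dimension at most $n-1$, so $\check H^n(Y;\mathbb Z)=0$. Two maps into $S^n$ whose values are never antipodal are homotopic, by the normalized straight-line homotopy; hence a near-homeomorphism between $n$-spheres is homotopic to a homeomorphism and induces an isomorphism on $H^n(\,\cdot\,;\mathbb Z)$. By Proposition~\ref{prop:spheres} this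 applies to all bonding maps, so $\check H^n(K;\mathbb Z)\cong\mathbb Z\ne0$ and $\dim K\ge n$. This proves Theorem~\ref{thm:A}.

\section{Two-spheres under CH: proof of Theorem~\ref{thm:B}}\label{sec:CH}

For $n=2$ the cores are arcs, so we must also deal with separators whose projections are all countable. We shall see that such a separator has an isolated point $q$, and that two nondegenerate continua, one from each side, touch at $q$. The remedy is the one shown in Example~\ref{ex:spiral}: blow up a common point of the two continua along both, so that their intersection acquires an arc. The two continua may touch over a point that has been blown up before, so the blow-ups can no longer be independent. We arrange them in a transfinite sequence. Limit stages of countable cofinality remain spheres by Lemma~\ref{lem:brown} below, which gives $\omega_1$ steps; CH says that $\omega_1$ steps suffice to treat all pairs of perfect sets, and this is its only use.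

\subsection{Sequences of near-homeomorphisms}

The following lemma should be compared with Brown \cite{Brown}.

\begin{lemma}\label{lem:brown}
Let $Y_0\xleftarrow{f_0}Y_1\xleftarrow{f_1}\cdots$ be an inverse sequence of compact metrizable spaces and near-homeomorphisms, with limit $Y_\infty$. Then the projection $\pi_0\colon Y_\infty\to Y_0$ is a near-homeomorphism.
\end{lemma}

\begin{proof}
The maps $f_i$ are surjective, hence so are the projections $\pi_i$. Let $d_\infty$ and $d$ be metrics on $Y_\infty$ and $Y_0$, and let $\varepsilon_i=\sup\{d_\infty(u,v):\pi_iu=\pi_iv\}$. Then $\varepsilon_i\to0$: for $\eta>0$ the compact sets $\{(u,v):\pi_iu=\pi_iv,\ d_\infty(u,v)\ge\eta\}$ decrease and have empty intersection, so one of them is empty.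

Let $\varepsilon>0$. We replace the $f_i$ one after another by homeomorphisms $h_i\colon Y_{i+1}\to Y_i$, each so close to $f_i$ that the separation of points achieved so far is not lost. Put $g_0=\pi_0$ and $g_i=h_0\cdots h_{i-1}\pi_i$. Suppose $h_0,\dots,h_{i-1}$ are chosen. On the compact set of pairs $(u,v)$ with $d_\infty(u,v)\ge\varepsilon_i+2^{-i}$ we have $\pi_iu\ne\pi_iv$, hence $g_iu\ne g_iv$; so there is $\delta_i>0$ with $d(g_iu,g_iv)\ge\delta_i$ on this set. Since $g_i=h_0\cdots h_{i-1}f_i\pi_{i+1}$ and $h_0\cdots h_{i-1}$ is uniformly continuous, we can choose $h_i$ so close to $f_i$ that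
\[
\sup d(g_i,g_{i+1})<2^{-i-2}\min(\varepsilon,\delta_0,\dots,\delta_i).
\]
The surjections $g_i$ converge uniformly to a surjection $g$, and summing the geometric series gives $\sup d(g,\pi_0)<\varepsilon$ and $\sup d(g,g_i)<\delta_i/2$. If $g(u)=g(v)$, then $d(g_iu,g_iv)<\delta_i$, so $d_\infty(u,v)<\varepsilon_i+2^{-i}$ for all $i$, and $u=v$. Thus $g$ is a homeomorphism within $\varepsilon$ of $\pi_0$.
\end{proof}

\subsection{Transfinite sequences of blow-ups and lifts}

We construct $2$-spheres $Z_\alpha$, $\alpha<\omega_1$, with bonding maps $\pi^\beta_\alpha$ that are near-homeomorphisms. Let $Z_0=S^2$. Given $Z_\beta$, let $p_\beta\colon Z_{\beta+1}\to Z_\beta$ be a blow-up with a center $z_\beta$ and along a family $\mathcal F_\beta$, both to be specified; its core $X_\beta=p_\beta^{-1}(z_\beta)\subset Z_{\beta+1}$ is an arc. Put $\pi^{\beta+1}_\alpha=\pi^\beta_\alpha p_\beta$, a near-homeomorphism by Lemma~\ref{lem:pullback} and induction. For a limit ordinal $\lambda<\omega_1$ let $Z_\lambda$ be the limit of the $Z_\alpha$, $\alpha<\lambda$, with projections $\pi^\lambda_\alpha$. Given $\alpha<\lambda$, choose a sequence $\alpha=\alpha_0<\alpha_1<\cdots$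 cofinal in $\lambda$; then $Z_\lambda$ is also the limit of the $Z_{\alpha_i}$, and Lemma~\ref{lem:brown} shows that $\pi^\lambda_\alpha$ is a near-homeomorphism and $Z_\lambda\cong S^2$. Let $K$ be the limit of all $Z_\alpha$, with projections $\pi_\alpha$. By Lemma~\ref{lem:limits}(d) the projections are surjective and $K$ is a nondegenerate continuum. For $u$ in $K$, or in $Z_\beta$ with $\beta\ge\alpha$, we write $u_\alpha$ for the image of $u$ in $Z_\alpha$.

A perfect set $C\subset Z_\alpha$ may have to wait until a later stage $\beta$ to be treated. We then need a copy of $C$ in $Z_\beta$ that is covered by every closed subset of $K$ covering $C$. The full preimage is too big for this, since such a closed set need not cover the cores that appear over $C$. The right object omits each center and takes closures. For $\alpha\le\beta<\omega_1$ define the \emph{lift} $C^\beta\subset Z_\beta$ by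
\[
C^\alpha=C,\qquad C^{\beta+1}=\overline{p_\beta^{-1}(C^\beta\setminus\{z_\beta\})},\qquad C^\lambda=\{u\in Z_\lambda: u_\beta\in C^\beta\ \text{for}\ \alpha\le\beta<\lambda\}
\]
for limit $\lambda$. The next lemma holds whatever centers and families are chosen.

\begin{lemma}\label{lem:lifts}
Let $C,D\subset Z_\alpha$ be perfect and $\alpha\le\beta\le\beta'<\omega_1$.
\begin{itemize}
\item[(a)] $C^\beta$ is perfect and $\pi^{\beta'}_\beta(C^{\beta'})=C^\beta$.
\item[(b)] $(C^\beta)^{\beta'}=C^{\beta'}$, and $C\subset D$ implies $C^\beta\subset D^\beta$.
\item[(c)] If $A\subset K$ is closed and $C\subset\pi_\alpha(A)$, then $C^\beta\subset\pi_\beta(A)$.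
\item[(d)] If $u\in Z_\beta$, $u_\alpha\in C$ and $u_\delta\ne z_\delta$ for all $\alpha\le\delta<\beta$, then $u\in C^\beta$.
\item[(e)] If $\Omega\subset Z_\alpha$ is open and $C\cap\Omega=D\cap\Omega$, then $C^\beta\cap\Omega_\beta=D^\beta\cap\Omega_\beta$, where $\Omega_\beta=(\pi^\beta_\alpha)^{-1}(\Omega)$.
\end{itemize}
\end{lemma}

\begin{proof}
All parts are proved by transfinite induction.

(a) Let $C^\beta$ be perfect. Then $C^\beta\setminus\{z_\beta\}$ is nonempty, has no isolated points, and is dense in $C^\beta$. Since $p_\beta$ is a homeomorphism over $Z_\beta\setminus\{z_\beta\}$, the preimage has no isolated points, so its closure $C^{\beta+1}$ is perfect; since $p_\beta$ is closed and continuous, $p_\beta(C^{\beta+1})=\overline{C^\beta\setminus\{z_\beta\}}=C^\beta$. For limit $\lambda$, the set $C^\lambda$ is the limit of the spaces $C^\beta$, $\alpha\le\beta<\lambda$, with surjective bonding maps, so it maps onto each $C^\beta$ by Lemma~\ref{lem:limits}(d). A basic neighborhood $(\pi^\lambda_\beta)^{-1}(O)$, $\alpha\le\beta<\lambda$, of a point $u\in C^\lambda$ contains infinitely many points of $C^\lambda$, because $O\cap C^\beta$ is infinite.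

(b) Both operations in the definition are monotone. The lifts of $C$ and of $C^\beta$ agree at stage $\beta$ and obey the same successor rule. At a limit $\lambda>\beta$ the conditions $u_\gamma\in C^\gamma$ for $\gamma<\beta$ follow from $u_\beta\in C^\beta$ by (a).

(c) If $y\in C^\beta\setminus\{z_\beta\}$ and $y=a_\beta$ with $a\in A$, then $a_{\beta+1}$ is the unique point of $p_\beta^{-1}(y)$. So the closed set $\pi_{\beta+1}(A)$ contains $p_\beta^{-1}(C^\beta\setminus\{z_\beta\})$, hence $C^{\beta+1}$. If $\lambda$ is a limit and $u\in C^\lambda$, then $u_\beta\in\pi_\beta(A)=\pi^\lambda_\beta(\pi_\lambda(A))$ for $\alpha\le\beta<\lambda$, and Lemma~\ref{lem:limits}(c), applied in $Z_\lambda$, gives $u\in\pi_\lambda(A)$.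

(d) We show $u_\delta\in C^\delta$ for $\alpha\le\delta\le\beta$. If $\delta<\beta$ and $u_\delta\in C^\delta$, then $u_{\delta+1}\in p_\delta^{-1}(C^\delta\setminus\{z_\delta\})\subset C^{\delta+1}$. At limits this is the definition.

(e) For any set $Y$ and open set $\Omega'$ we have $\overline Y\cap\Omega'=\overline{Y\cap\Omega'}\cap\Omega'$. With $Y=p_\beta^{-1}(C^\beta\setminus\{z_\beta\})$ and $\Omega'=\Omega_{\beta+1}$, the set $Y\cap\Omega'=p_\beta^{-1}\bigl((C^\beta\cap\Omega_\beta)\setminus\{z_\beta\}\bigr)$ depends only on $C^\beta\cap\Omega_\beta$. At a limit $\lambda$, a point $u\in\Omega_\lambda$ has $u_\beta\in\Omega_\beta$ for all $\alpha\le\beta<\lambda$, so $u_\beta\in C^\beta$ if and only if $u_\beta\in D^\beta$.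
\end{proof}

\subsection{The choice of centers and families}

Assume CH. As soon as $Z_\alpha$ is constructed, enumerate all ordered pairs of perfect subsets of $Z_\alpha$ as $(C_{\alpha,\xi},D_{\alpha,\xi})$, $\xi<\omega_1$; there are at most $\mathfrak c=\aleph_1$ of them. Fix in advance a surjection $\beta\mapsto(\alpha(\beta),\xi(\beta))$ of $\omega_1$ onto $\omega_1\times\omega_1$ with $\alpha(\beta)\le\beta$. To get one, take a function $\omega_1\to\omega_1\times\omega_1$ that assumes every value uncountably often, and redefine it as $(0,0)$ at those $\beta$ where its first coordinate exceeds $\beta$.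

\emph{Step $\beta$} treats the pair $(C,D)=(C_{\alpha(\beta),\xi(\beta)},D_{\alpha(\beta),\xi(\beta)})$. If $C^\beta\cap D^\beta\ne\emptyset$, choose $z_\beta$ in this set; otherwise choose any $z_\beta\in Z_\beta$. Let $\mathcal F_\beta$ consist of $Z_\beta$ and of those among the following perfect sets that contain $z_\beta$:
\begin{itemize}
\item[(i)] $C^\beta$ and $D^\beta$;
\item[(ii)] the lifts $X_\gamma^\beta$ of the earlier cores $X_\gamma\subset Z_{\gamma+1}$, $\gamma<\beta$;
\item[(iii)] the lifts $J^\beta$, where $\gamma<\beta$, the point $x=(z_\beta)_{\gamma+1}$ lies in $X_\gamma$, and $J$ is a nondegenerate subarc of $X_\gamma$ joining $x$ to an endpoint of $X_\gamma$.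
\end{itemize}
The family is countable, since $\beta$ is countable and each $\gamma$ contributes at most two arcs $J$. Its members are perfect and contain $z_\beta$, so Lemma~\ref{lem:blowup} applies. By its part (b) and the definition of lifts, for every perfect $F\subset Z_\alpha$ with $\alpha\le\beta$,
\begin{equation}\label{eq:absorb}
F^\beta\in\mathcal F_\beta\quad\Longrightarrow\quad X_\beta\subset F^{\beta+1}.
\end{equation}
Item (i) does the main work; items (ii) and (iii) are used once each, in Lemmas~\ref{lem:cores} and~\ref{lem:tame}.

\subsection{The continua over the cores}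

For $\gamma<\omega_1$ let $E_\gamma=\pi_{\gamma+1}^{-1}(X_\gamma)\subset K$. Item (ii) guarantees that for cores the lift is the full preimage, so a closed set that covers a core contains everything above it.

\begin{lemma}\label{lem:cores}
Let $\gamma<\omega_1$.
\begin{itemize}
\item[(a)] $X_\gamma^\beta=(\pi^\beta_{\gamma+1})^{-1}(X_\gamma)$ for $\gamma<\beta<\omega_1$.
\item[(b)] If $A\subset K$ is closed and $X_\gamma\subset\pi_{\gamma+1}(A)$, then $E_\gamma\subset A$.
\item[(c)] $E_\gamma$ is a nondegenerate continuum.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Induction on $\beta$; at the successor step we need $X_\gamma^{\beta+1}=p_\beta^{-1}(X_\gamma^\beta)$. If $z_\beta\notin X_\gamma^\beta$, then $X_\gamma^{\beta+1}$ is the closure of the closed set $p_\beta^{-1}(X_\gamma^\beta)$. If $z_\beta\in X_\gamma^\beta$, then $X_\gamma^\beta\in\mathcal F_\beta$ by (ii), and by \eqref{eq:absorb} the set $X_\gamma^{\beta+1}$ contains $p_\beta^{-1}(X_\gamma^\beta\setminus\{z_\beta\})\cup X_\beta=p_\beta^{-1}(X_\gamma^\beta)$; the reverse inclusion holds by Lemma~\ref{lem:lifts}(a). At a limit $\lambda$, the conditions $u_\beta\in X_\gamma^\beta$, $\gamma<\beta<\lambda$,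 all say that $u_{\gamma+1}\in X_\gamma$.

(b) For $e\in E_\gamma$ and $\beta>\gamma$, part (a) and Lemma~\ref{lem:lifts}(c) give $e_\beta\in X_\gamma^\beta\subset\pi_\beta(A)$. By Lemma~\ref{lem:limits}(c), $e\in A$.

(c) The fibers of $p_\beta$ are points or an arc, hence connected. If $Y\subset Z_\beta$ is a continuum and $p_\beta^{-1}(Y)$ is the union of disjoint closed sets $F_1,F_2$, then every fiber lies in one of them, so $p_\beta(F_1)$ and $p_\beta(F_2)$ are disjoint closed sets covering $Y$, and one of them is empty. Together with Lemma~\ref{lem:limits}(d) at limit stages, this shows that all $X_\gamma^\beta$ are continua. So is their limit $E_\gamma$, and it maps onto the arc $X_\gamma$.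
\end{proof}

\begin{lemma}\label{lem:pairs}
Let $A,B\subset K$ be closed, and let $C\subset\pi_\alpha(A)$ and $D\subset\pi_\alpha(B)$ be perfect sets with $C^\beta\cap D^\beta\ne\emptyset$ for all $\beta\ge\alpha$. Then $A\cap B$ contains some $E_\beta$.
\end{lemma}

\begin{proof}
Some step $\beta\ge\alpha$ treats the pair $(C,D)$. Then $z_\beta\in C^\beta\cap D^\beta$, so both sets belong to $\mathcal F_\beta$ by (i). By \eqref{eq:absorb} and Lemma~\ref{lem:lifts}(c), $X_\beta\subset C^{\beta+1}\cap D^{\beta+1}\subset\pi_{\beta+1}(A)\cap\pi_{\beta+1}(B)$. Apply Lemma~\ref{lem:cores}(b) to $A$ and to $B$.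
\end{proof}

\begin{lemma}\label{lem:isolated}
A nonempty closed set $Q\subset K$ without isolated points contains some $E_\beta$.
\end{lemma}

\begin{proof}
We choose nonempty open subsets $O_w$ of $Q$, indexed by the finite $0$-$1$ words $w$. Let $O_\emptyset=Q$. The set $O_w$ has two distinct points, and by regularity they have open neighborhoods $O_{w0}$, $O_{w1}$ in $Q$ whose closures are disjoint and contained in $O_w$. By Lemma~\ref{lem:limits}(b) there is $\alpha_w<\omega_1$ such that $\overline{O_{w0}}$ and $\overline{O_{w1}}$ have disjoint images in $Z_\alpha$ for all $\alpha\ge\alpha_w$. Let $\alpha=\sup_w\alpha_w<\omega_1$. For every infinite $0$-$1$ sequence $\xi$ choose, by compactness, a point $v^\xi$ in the intersection of the sets $\overline{O_w}$ over all initial segments $w$ of $\xi$. If $\xi\ne\xi'$ and $w$ is their longest common initial segment, then one of $v^\xi,v^{\xi'}$ lies in $\overline{O_{w0}}$ and the other in $\overline{O_{w1}}$, so their images in $Z_\alpha$ differ. Hence $\pi_\alpha(Q)$ is uncountable and contains a perfect set $C$. Apply Lemma~\ref{lem:pairs} with $A=B=Q$ and $D=C$.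
\end{proof}

\subsection{Two continua that meet}

Let $A,B\subset K$ be nondegenerate continua with a common point $q$. We want to apply Lemma~\ref{lem:pairs} to their images in some $Z_\alpha$. These images meet at $q_\alpha$, but their lifts may be torn apart before the pair is treated, as happens to $C_0$ and $C_\pi$ in the untwisted case of Example~\ref{ex:spiral}. When the lift of $\pi_\alpha(A)$ loses the thread $q$, the continuum $A$ can reach $q$ only along a piece of a core. Item (iii) makes sure that, starting from such a piece, the thread is never lost again.

We use the \emph{boundary bumping theorem} \cite[Lemma 6.1.25]{GT}: if $F$ is a closed subset of a continuum $E$ and $\emptyset\ne F\ne E$, then every component of $F$ meets the boundary of $F$ in $E$. In particular, if $O\subset F$ is open in $E$, then every component of $F$ meets $F\setminus O$.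

For a nondegenerate continuum $A\subset K$ write $A_\alpha=\pi_\alpha(A)$. Two points of $A$ have different images in some $Z_\alpha$, so for all large $\alpha$ the set $A_\alpha$ is a nondegenerate metrizable continuum, hence perfect, and its lifts $A_\alpha^\beta$ are defined. For $q\in A$ we say that $(A,q)$ is \emph{tame from $\alpha$} if $A_\alpha$ is nondegenerate and $q_\beta\in A_\alpha^\beta$ for all $\beta\ge\alpha$. Then $(A,q)$ is tame from every $\alpha'\ge\alpha$: we have $A_\alpha^{\alpha'}\subset A_{\alpha'}$ by Lemma~\ref{lem:lifts}(c), hence $A_\alpha^\beta\subset A_{\alpha'}^\beta$ for $\beta\ge\alpha'$ by Lemma~\ref{lem:lifts}(b).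

\begin{lemma}\label{lem:tame}
If $A\subset K$ is a nondegenerate continuum and $q\in A$, then $(A,q)$ is tame from some $\alpha<\omega_1$.
\end{lemma}

\begin{proof}
Fix $\alpha$ with $A_\alpha$ nondegenerate. If $(A,q)$ is tame from $\alpha$ we are done. Otherwise there is $\beta$ with $q_\beta\notin A_\alpha^\beta$, and $\beta>\alpha$ since $q_\alpha\in A_\alpha$.

\emph{Step 1: there are $\eta\ge\alpha$ and a nondegenerate arc $L\subset A_{\eta+1}\cap X_\eta$ with endpoint $x=q_{\eta+1}$.} Let $Y$ be a closed neighborhood of $q_\beta$ in $Z_\beta$ disjoint from $A_\alpha^\beta$. Since $A_\beta\supset A_\alpha^\beta\ne\emptyset$ by Lemma~\ref{lem:lifts}(c),(a), the closed set $A\cap\pi_\beta^{-1}(Y)$ is a proper subset of $A$. Let $A'$ be its component containing $q$. By boundary bumping in $A$, with the open set $A\cap\pi_\beta^{-1}(\operatorname{int}Y)$, the continuum $A'$ has a point whose image lies outside $\operatorname{int}Y$; as $q_\beta\in\operatorname{int}Y$, the set $\pi_\beta(A')$ is nondegenerate. On the other hand, every $u\in\pi_\beta(A')$ has $u_\alpha\in A_\alpha$ and $u\notin A_\alpha^\beta$, so by Lemma~\ref{lem:lifts}(d) there is $\delta\in[\alpha,\beta)$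 with $u_\delta=z_\delta$. Hence $\pi_\alpha(A')$ lies in the countable set $\{(z_\delta)_\alpha:\alpha\le\delta<\beta\}$. A countable metrizable continuum is a point, so $\pi_\alpha(A')=\{q_\alpha\}$.

Let $\delta\in(\alpha,\beta]$ be least with $\pi_\delta(A')$ nondegenerate. If $\delta$ were a limit ordinal, two points of $\pi_\delta(A')$ would have different images in some $Z_\eta$ with $\alpha<\eta<\delta$, against minimality. So $\delta=\eta+1$ with $\eta\ge\alpha$, and $\pi_\eta(A')=\{q_\eta\}$. The fiber $p_\eta^{-1}(q_\eta)$ contains the nondegenerate continuum $\pi_{\eta+1}(A')$, so $q_\eta=z_\eta$ and $\pi_{\eta+1}(A')$ is a nondegenerate subarc of $X_\eta$ through $x=q_{\eta+1}$. It contains a nondegenerate arc $L$ with endpoint $x$.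

\emph{Step 2: the thread $q$ follows $L$.} If $q_\zeta\ne z_\zeta$ for all $\zeta\ge\eta+1$, then Lemma~\ref{lem:lifts}(d),(b) give $q_{\beta'}\in L^{\beta'}\subset A_{\eta+1}^{\beta'}$ for all $\beta'\ge\eta+1$, and $(A,q)$ is tame from $\eta+1$. Otherwise let $\zeta\ge\eta+1$ be least with $q_\zeta=z_\zeta$. By Lemma~\ref{lem:lifts}(d), $z_\zeta=q_\zeta\in L^\zeta$.

We would like to have blown up along $L^\zeta$, but there are uncountably many candidates for $L$. Only the germ of $L$ at $x$ matters, and there are at most two germs. Identify $X_\eta$ with $[0,1]$ so that $L=[x,y]$ with $x<y$, and let $J=[x,1]$. Then $z_\zeta\in L^\zeta\subset J^\zeta$ and $(z_\zeta)_{\eta+1}=x\in X_\eta$, so $J^\zeta\in\mathcal F_\zeta$ by (iii), and $X_\zeta\subset J^{\zeta+1}$ by \eqref{eq:absorb}. The open set $\Omega=Z_{\eta+1}\setminus[y,1]$ contains $x$, and $J\cap\Omega=[x,y)=L\cap\Omega$. Every point of $X_\zeta$ is mapped to $x$ in $Z_{\eta+1}$, so $X_\zeta\subset\Omega_{\zeta+1}$, and Lemma~\ref{lem:lifts}(e),(b),(c) give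
\[
X_\zeta\subset L^{\zeta+1}\subset A_{\eta+1}^{\zeta+1}\subset A_{\zeta+1}.
\]
Finally $q_{\zeta+1}\in p_\zeta^{-1}(z_\zeta)=X_\zeta$. So for $\beta'\ge\zeta+1$, Lemma~\ref{lem:cores}(a) and Lemma~\ref{lem:lifts}(b) give $q_{\beta'}\in(\pi^{\beta'}_{\zeta+1})^{-1}(X_\zeta)=X_\zeta^{\beta'}\subset A_{\zeta+1}^{\beta'}$, and $(A,q)$ is tame from $\zeta+1$.
\end{proof}

\begin{proposition}\label{prop:meet}
If $A,B\subset K$ are nondegenerate continua with $A\cap B\ne\emptyset$, then $A\cap B$ contains some $E_\beta$.
\end{proposition}

\begin{proof}
Let $q\in A\cap B$. By Lemma~\ref{lem:tame} and the remark before it, $(A,q)$ and $(B,q)$ are tame from a common $\alpha$. Then $q_\beta\in A_\alpha^\beta\cap B_\alpha^\beta$ for all $\beta\ge\alpha$, and Lemma~\ref{lem:pairs} applies with $C=A_\alpha$ and $D=B_\alpha$.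
\end{proof}

\subsection{Separators of subcontinua}

It remains to produce two continua touching at an isolated point of a separator. This is a general fact about continua.

\begin{lemma}\label{lem:touch}
Let a continuum $E$ be the union of closed sets $A$ and $B$, and let $q$ be an isolated point of $A\cap B$ with $q\in\overline{A\setminus B}$. Then $A$ contains a nondegenerate continuum through $q$.
\end{lemma}

\begin{proof}
The set $A\setminus B$ is nonempty and does not contain $q$, so $E\ne\{q\}$. By regularity there is an open neighborhood $O$ of $q$ in $E$ whose closure $F$ satisfies $F\ne E$ and $F\cap A\cap B=\{q\}$. Let $A_*$ be the component of $q$ in $A\cap F$, and suppose $A_*=\{q\}$.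

In a compact space the component of a point is the intersection of all clopen sets containing it. The compact set $(A\cap F)\setminus O$ misses $q$, so finitely many of these clopen sets have an intersection $O'$ that misses it. Thus $O'$ is clopen in $A\cap F$ and $q\in O'\subset O$. Being open in $A\cap O$, the set $O'$ is open in $A$, so it contains a point $g\in A\setminus B$, and $g\ne q$. Let $M$ be the component of $g$ in $F$; by boundary bumping, $M\not\subset O$. We have $M=(M\cap A)\cup(M\cap B)$ and $M\cap A\cap B\subset\{q\}$.

If $q\notin M$, then the closed sets $M\cap A\ni g$ and $M\cap B$ are disjoint, so $M\subset A\cap F$. As $M$ is connected and meets the clopen set $O'$, we get $M\subset O'\subset O$, a contradiction.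

If $q\in M$, then $M\cap A$ is connected. Indeed, let $M\cap A$ be the union of disjoint closed sets $Y_1\ni q$ and $Y_2$. Then $Y_2$ and $Y_1\cup(M\cap B)$ are disjoint closed sets covering $M$, and the second is nonempty, so $Y_2=\emptyset$. Hence $g\in M\cap A\subset A_*=\{q\}$, again a contradiction.
\end{proof}

The hypothesis $q\in\overline{A\setminus B}$ cannot be dropped, as $E=B=[0,1]$, $A=\{q\}$ shows. To secure it we first shrink a given separator.

\begin{proposition}\label{prop:separator}
Let $E\subset K$ be a nondegenerate continuum, and let $G,H$ be disjoint nonempty open subsets of $E$. Then $E\setminus(G\cup H)$ contains some $E_\gamma$.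
\end{proposition}

\begin{proof}
Closures are taken in $E$. Let $A=\overline G$, $H_1=E\setminus A$, $B=\overline{H_1}$ and $G_1=E\setminus B$. The open set $H$ misses $G$, hence misses $A$, so $H\subset H_1$. The open set $G$ misses $H_1$, hence misses $B$, so $G\subset G_1$. Since $B\supset E\setminus A$, we have $E=A\cup B$, and therefore $A\setminus B=G_1$ and $B\setminus A=H_1$. From $G\subset G_1\subset A$ we get $A=\overline{A\setminus B}$, and $B=\overline{B\setminus A}$ by definition. The set $Q=A\cap B=E\setminus(G_1\cup H_1)$ is contained in $E\setminus(G\cup H)$, and $Q\ne\emptyset$ because $E$ is connected and $A,B$ are nonempty and closed.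

If $Q$ has no isolated point, it contains some $E_\gamma$ by Lemma~\ref{lem:isolated}. If $q$ is an isolated point of $Q$, then Lemma~\ref{lem:touch}, applied to $(A,B)$ and to $(B,A)$, gives nondegenerate continua $A_*\subset A$ and $B_*\subset B$ through $q$, and by Proposition~\ref{prop:meet} the set $A_*\cap B_*\subset Q$ contains some $E_\gamma$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
We have seen that $K$ is a nondegenerate continuum and the limit of $2$-spheres indexed by $\omega_1$. Let $\mathcal L$ be the family of nondegenerate subcontinua of $K$, and let $E\in\mathcal L$. Take points $\kappa\ne e$ of $E$ and a closed neighborhood $D$ of $e$ in $E$ with $\kappa\notin D$, and put $V=E\setminus D$. If $U$ is open in $E$ and $\kappa\in U\subset V$, then $U$ and $H=E\setminus\overline U$ are disjoint and open, $\kappa\in U$, and $e\in H$ because $D$ misses $U$. The boundary of $U$ in $E$ is $E\setminus(U\cup H)$. By Proposition~\ref{prop:separator} it contains some $E_\gamma$, which belongs to $\mathcal L$ by Lemma~\ref{lem:cores}(c). Lemma~\ref{lem:reproduce}, with $P'=P=E$, gives $\operatorname{ind}E=\infty$, and hence $\operatorname{Ind}E=\infty$,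 for every $E\in\mathcal L$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Brown} M. Brown, Proc. AMS 11 (1960).

\bibitem{DT} \emph{Dimension Theory}, \texttt{https://www.maths.ed.ac.uk/\textasciitilde{}v1ranick/papers/engelking.pdf}.

\bibitem{GT} Engelking, \emph{General Topology}.

\bibitem{Pasynkov} Pasynkov, 1958.

\end{thebibliography}
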